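# Ellipses whose lower envelope has at least $\frac1{64}\,n\,2^{\alpha(n)}$ breakpoints

## 1. A parabola and an ellipse that change places four times

Take the parabola $P:\ y=x^2$ and the conic
$$E:\quad x^2-y+\tfrac1{10}(y-1)(y-4)=0 .$$
Multiplying out and completing the square gives $x^2+\frac1{10}\left(y-\frac{15}2\right)^2=5.225$, so $E$ is an ellipse with center $(0,7.5)$. It lives over $|x|\le\sqrt{5.225}\approx 2.286$, and solving for $y$ we find its lower arc:
$$y_E(x)=\tfrac12\bigl(15-\sqrt{209-40x^2}\bigr).$$

Stand at $y=-\infty$ and look up. Which curve do we see above each $x$? A point of $E$ lies on $P$ exactly when $y=x^2$ and $(y-1)(y-4)=0$, so the curves meet only at $(\pm1,1)$ and $(\pm2,4)$. All four points are on the lower arc: at $x=\pm1$ the root is $\sqrt{169}=13$ and $y_E=1$; at $x=\pm2$ it is $\sqrt{49}=7$ and $y_E=4$. Between these abscissas the sign of $y_E(x)-x^2$ is constant, so one test point per interval suffices: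

* at $x=0$: $y_E\approx0.272>0$, so the parabola is lower;
* at $x=\pm1.5$: $y_E=\frac12(15-\sqrt{119})\approx2.046<2.25$, so the ellipse is lower;
* at $x=\pm2.25$: $y_E=\frac12(15-\sqrt{6.5})\approx6.225>5.0625$, so the parabola is lower.

Beyond $|x|=\sqrt{5.225}$ only the parabola is left. From left to right we see $P\,E\,P\,E\,P$, with four breakpoints. For two symbols, this sequence is as long as four crossings permit.

Two features of this computation will return. First, on the parabola the expression $(y-1)(y-4)$ becomes the quartic polynomial $(x^2-1)(x^2-4)$, and the sign of that quartic decides which curve is lower. Second, four is the largest number of intersection points that two distinct nondegenerate conics can have. So here is what we ask: with $n$ conics instead of two, how many breakpoints can we force? Can the number per conic grow with $n$, and how fast?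

## 2. Lower envelopes, Davenport–Schinzel sequences and the function $\alpha$

**Definition (lower envelope).** Let $f_1,\dots,f_n$ be continuous real functions, each defined on an interval of the $x$-axis (possibly all of $\mathbb R$). Their lower envelope is $E(x)=\min\{f_i(x): f_i\text{ defined at }x\}$. Cut the $x$-axis into maximal intervals on each of which either no $f_i$ is defined or a single function attains $E$. The endpoints of these intervals are the *breakpoints*, and reading off the attaining functions gives the *lower envelope sequence*.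

For conics, take at each $x$ the lowest point among all curves meeting the vertical line through $x$. Equivalently, split each conic at its points of vertical tangency into $O(1)$ arcs that are graphs over intervals, and take the envelope of all these arcs. Reasonable counting conventions (jumps, gaps, switches within one conic) change the number of breakpoints only by $O(n)$.

**Definition (Davenport–Schinzel sequences).** A $DS(n,s)$-sequence is a finite sequence over $n$ symbols with no two equal consecutive elements and, for any two distinct symbols $a,b$, no alternating subsequence $a\,b\,a\,b\cdots$ of length $s+2$. Its maximum length is $\lambda_s(n)$.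

For $n=2$ such a sequence simply alternates, so $\lambda_s(2)=s+1$; the sequence $P\,E\,P\,E\,P$ above is a longest $DS(2,4)$-sequence.

We recall one standard fact: if $f_1,\dots,f_n$ are defined on all of $\mathbb R$ and each pair meets in at most $s$ points, then the lower envelope sequence is a $DS(n,s)$-sequence, so there are at most $\lambda_s(n)$ breakpoints.

**Definition (Ackermann function).** $A_1(m)=2m$ for $m\ge1$; $A_k(1)=2$ for $k\ge2$; $A_k(m)=A_{k-1}(A_k(m-1))$ for $k,m\ge2$. Put $A(m)=A_m(m)$ and $\alpha(n)=\min\{k\ge1:A(k)\ge n\}$.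

By hand: $A_2(m)=2^m$, and $A_3(m)$ is a tower of $m$ twos, so $A_3(1),A_3(2),A_3(3),A_3(4)=2,4,16,65536$. Hence $A(1)=2$, $A(2)=4$, $A(3)=16$. Since $A_4(2)=A_3(2)=4$ and $A_4(3)=A_3(4)=65536$, we get $A(4)=A_3(65536)$, a tower of $65536$ twos. So $\alpha(n)=3$ for $5\le n\le16$, and $\alpha(n)=4$ from $17$ up to that tower.

The bounds that frame the problem are $\lambda_3(n)=\Theta(n\alpha(n))$ and $\lambda_4(n)=\Theta(n2^{\alpha(n)})$. Wiernik and Sharir realized the first one geometrically: $n$ line segments can have a lower envelope with $\Omega(n\alpha(n))$ breakpoints. For order four, Shor gave $n$ polynomials of degree $4$ with $\Omega(n\alpha(n))$ breakpoints. We ask whether $n$ distinct nondegenerate conics (full ellipses, parabolas, hyperbolas) can have at least $c\,n\,2^{\alpha(n)}$ breakpoints, for some $c>0$ and all large $n$. The answer is yes, with $c=\frac1{64}$.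

**Theorem 1.** For every $n\ge4$ there are $n$ distinct nondegenerate conics, all of them ellipses, whose lower envelope has at least $\frac1{64}n2^{\alpha(n)}$ breakpoints.

Call a hyperbola *total* if every vertical line meets it in exactly two points. The hyperbola $y^2-x^2=1$ is total, with lower branch $y=-\sqrt{1+x^2}$; the hyperbola $x^2-y^2=1$ is not, since it misses the line $x=0$.

**Theorem 2.**
(a) For $n\ge4$ there are $n$ distinct polynomials of degree $4$ whose lower envelope has at least $\frac1{64}n2^{\alpha(n)}$ breakpoints. Hence the maximum number of breakpoints of the lower envelope of $n$ polynomials of degree $\le4$ is $\Theta(n2^{\alpha(n)})=\Theta(\lambda_4(n))$.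
(b) The maximum number of breakpoints of the lower envelope of $n$ total hyperbolas is $\Theta(n2^{\alpha(n)})$, with lower bound $\frac1{64}n2^{\alpha(n)}$ for $n\ge4$.

The exact maximum for arbitrary conics is not determined here.

## 3. From quartic polynomials to ellipses

The opening example suggests working with conics infinitely close to $y=x^2$ and letting quartic polynomials decide the order. To make this robust under perturbation we count breakpoints by strict inequalities at finitely many points.

**Definition (certificate).** A family $f_1,\dots,f_n$ of continuous functions on $\mathbb R$ is *$B$-certified* if there are sample points $x_1<\dots<x_L$ such that at each $x_r$ exactly one function $f_{i_r}$ attains the minimum, and $i_r\ne i_{r+1}$ for at least $B$ values of $r$.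

A $B$-certified family has at least $B$ breakpoints. Indeed, by continuity $f_{i_r}$ is the unique minimum near $x_r$. If there were no breakpoint in $(x_r,x_{r+1})$, a single function would attain the envelope throughout that interval, and near its two ends this function would be both $f_{i_r}$ and $f_{i_{r+1}}$; so $i_r\ne i_{r+1}$ forces a breakpoint in $(x_r,x_{r+1})$.

For example, $f_1=x^4$ and $f_2=2x^4-5x^2+4$ have difference $f_2-f_1=(x^2-1)(x^2-4)$. At $-3,-1.5,0,1.5,3$ the unique minimizers are $f_1,f_2,f_1,f_2,f_1$, so the pair is $4$-certified.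

Let $\mathcal P$ be the set of polynomials of degree exactly $4$ with positive leading coefficient. Most of these notes are devoted to the following statement.

**Proposition 3.** For every $n\ge4$ there are $n$ distinct polynomials in $\mathcal P$ forming a $B$-certified family with $B\ge\frac1{64}n2^{\alpha(n)}$.

**Lemma 4 (transfer).** If $n$ distinct polynomials in $\mathcal P$ form a $B$-certified family, there are $n$ distinct ellipses whose lower envelope has at least $B$ breakpoints.

*Proof.* The monomials $1,x,y,xy,y^2$ restrict to $1,x,x^2,x^3,x^4$ on the parabola $y=x^2$. So write $f_i(x)=\sum_{r=0}^4c_{i,r}x^r$ with $c_{i,4}>0$, let $R>0$ be such that all sample points lie in $(-R,R)$, and for $\varepsilon>0$ put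
$$\Gamma_i:\quad x^2-y+\varepsilon\bigl(c_{i,0}+c_{i,1}x+c_{i,2}y+c_{i,3}xy+c_{i,4}y^2\bigr)=0 .$$
There are finitely many curves and sample points, so each "for small $\varepsilon$" below can be met simultaneously.

**Step 1.** *We check that $\Gamma_i$ is an ellipse.* The symmetric $3\times3$ matrix of $x^2-y$ has determinant $-\frac14$, and the determinant of $\Gamma_i$ is close to it for small $\varepsilon$, so $\Gamma_i$ is nondegenerate. Its quadratic part $x^2+\varepsilon c_{i,3}xy+\varepsilon c_{i,4}y^2$ has discriminant $\varepsilon^2c_{i,3}^2-4\varepsilon c_{i,4}<0$ for small $\varepsilon$. It has real points by Step 2. So it is an ellipse.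

**Step 2.** *We compute the lower arc over $[-R,R]$.* As an equation in $y$, $\Gamma_i$ reads $\varepsilon c_{i,4}y^2-\beta y+\gamma=0$ with $\beta=1-\varepsilon(c_{i,2}+c_{i,3}x)$ and $\gamma=x^2+\varepsilon(c_{i,0}+c_{i,1}x)$. For small $\varepsilon$ we have $\beta>0$ and $\beta^2-4\varepsilon c_{i,4}\gamma>0$ on $[-R,R]$, so there are two distinct real roots, and since $c_{i,4}>0$ the lower one is
$$y_i(x)=\frac{\beta-\sqrt{\beta^2-4\varepsilon c_{i,4}\gamma}}{2\varepsilon c_{i,4}}=\frac{2\gamma}{\beta+\sqrt{\beta^2-4\varepsilon c_{i,4}\gamma}}=x^2+O(\varepsilon)$$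
uniformly on $[-R,R]$, because $\beta$ and the square root are both $1+O(\varepsilon)$ and $\gamma=x^2+O(\varepsilon)$. Inserting this in $y_i=x^2+\varepsilon(c_{i,0}+c_{i,1}x+c_{i,2}y_i+c_{i,3}xy_i+c_{i,4}y_i^2)$ gives
$$y_i(x)=x^2+\varepsilon f_i(x)+O(\varepsilon^2)\quad\text{uniformly on }[-R,R]. \tag{1}$$

**Step 3.** *We read off distinctness and breakpoints.* For $i\ne j$ the distinct polynomials $f_i,f_j$ differ somewhere in $(-R,R)$, so by (1) $y_i\ne y_j$ there for small $\varepsilon$, and the $\Gamma_i$ are pairwise distinct. At a sample point $x_r$ we have $f_{i_r}(x_r)<f_j(x_r)$ for $j\ne i_r$, so by (1) $y_{i_r}(x_r)<y_j(x_r)$ for small $\varepsilon$. Over $[-R,R]$ each vertical line meets $\Gamma_j$ in exactly two points, the lower one is $y_j(x)$, and both roots are continuous. So near $x_r$ the envelope is attained by the lower arc of $\Gamma_{i_r}$ alone, and $i_r\ne i_{r+1}$ forces a breakpoint in $(x_r,x_{r+1})$ exactly as for certified functions. $\blacksquare$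

Proposition 3 and Lemma 4 together give Theorem 1. It remains to build quartics.

## 4. Four curves that touch at four places, and why the degree is four

If two functions touch at a point and we lower the upper one slightly, it dips below the other near that point and comes back: two changes of the minimizer. So we want few functions with many *touchings*. We try to make every function take part in two.

Write $z=t-1$ and consider
$$G(t)=4z+z^2+z^4,\quad \hat G(t)=G(-t),\quad P_1(t)=2t^2-2,\quad P_2(t)=\tfrac{73}{40}t^2-\tfrac{457}{256}.$$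
At $t=1$ both $G$ and $P_1$ have value $0$ and slope $4$. At $t=\frac54$ both $G$ and $P_2$ have value $\frac{273}{256}$ and slope $\frac{73}{16}$. So $G$ touches $P_1$ at $1$ and $P_2$ at $\frac54$. As $P_1,P_2$ are even, $\hat G$ touches them at $-1$ and $-\frac54$. Each of the four functions takes part in exactly two touchings.

Now lower $P_1$ and $P_2$ by $\frac1{2000}$. Values near $t=1$ and $t=\frac54$ (rounded to five decimals):

| $t$ | $0.95$ | $1$ | $1.05$ | $1.2$ | $1.25$ | $1.3$ |
|---|---|---|---|---|---|---|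
| $G$ | $-0.19749$ | $0$ | $0.20251$ | $0.84160$ | $1.06641$ | $1.29810$ |
| $P_1-\frac1{2000}$ | $-0.19550$ | $-0.00050$ | $0.20450$ | $0.87950$ | $1.12450$ | $1.37950$ |
| $P_2-\frac1{2000}$ | $-0.13859$ | $0.03934$ | $0.22641$ | $0.84234$ | $1.06591$ | $1.29859$ |
| minimizer | $G$ | $P_1$ | $G$ | $G$ | $P_2$ | $G$ |

For these $t$ the function $\hat G(t)$ is $4z+z^2+z^4$ with $z=-t-1\in[-2.3,-1.95]$. This expression is decreasing in $z$ there and exceeds $10$ at $z=-1.95$, so $\hat G$ never interferes. That is four changes, and by symmetry four more near $t=-1$ and $t=-\frac54$: four functions, at least eight changes.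

**Why not parabolas?** The term $z^4$ looks like a nuisance, and the first thing one would try is to drop it: $G_0(t)=4z+z^2$ also touches $P_1$ at $t=1$, and it touches a suitable parabola $\frac d2t^2+h$ at $t=\frac54$. The attempt breaks at the mirror image: $G_0(-1)=-8+4=-4$, while the touching of $P_1$ with the mirrored curve at $t=-1$ has height $0$. So $G_0$ runs far below it and wipes it out of the envelope. Tuning does not help. Suppose, as we shall do in general, that near $t=1$ we insert a shrunken function
$$V(t)=d_m(t-1)+\theta^2g\Bigl(\frac{t-1}\theta\Bigr),\qquad \theta\to0,$$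
where the even parabolas have curvature about $d_m$ and $g$ has smaller curvature. If $g$ is quadratic with second derivative $d<d_m$, then $\theta^2g(-2/\theta)\to2d$, so $V(-1)\to-2d_m+2d<0$, whereas the mirrored touchings have height tending to $0$. If $g$ has degree four with leading coefficient $a>0$, then $\theta^2g(-2/\theta)\sim16a/\theta^2\to\infty$. The quartic growth removes each inserted curve from the mirrored site, and it becomes stronger as $\theta\to0$.

**Iterating.** We want every function to take part in $2^k$ touchings for large $k$. In the example, replace $G$ by a whole family $S'$ whose members already have $2^k$ touchings each, squeezed into a small window near $t=1$ and mirrored near $t=-1$. Replace $P_1,P_2,\dots$ by functions $f^*$ of a second family $S^*$, each of which looks like an even parabola in $2^{k-1}$ different windows. In each such window, $f^*$ is used at a touching near $t=1$ and at its mirror image, so it takes part in $2\cdot2^{k-1}=2^k$ touchings. For this we need one function of $S^*$ per touching site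 of $S'$, so $S^*$ must offer windows in which many functions of different curvatures meet. We therefore study meeting points of $m$ functions with $m$ prescribed curvatures.

## 5. Fans and systems

**Definition (system).** Let $k\ge0$, $m\ge1$, $0<d_1<\dots<d_m<D$ and $0<\zeta<1$. A *$(k;d_1,\dots,d_m;D;\zeta)$-system* consists of a finite indexed family $\mathcal C$ of functions in $\mathcal P$, each with a color in $\{1,\dots,m\}$; finitely many *fans*; and a scale $\rho>0$. A fan $\varphi$ is a triple $(x_\varphi,y_\varphi,s_\varphi)$ together with *members* $f_{\varphi,1},\dots,f_{\varphi,m}\in\mathcal C$, where $f_{\varphi,l}$ has color $l$. Each $f\in\mathcal C$ is a member of exactly $2^k$ fans. With $T_\varphi(x)=y_\varphi+s_\varphi(x-x_\varphi)$, the following hold.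

* **(S1)** For each fan $\varphi$, color $l$ and $|t|\le1/\zeta$: $\ \bigl|\rho^{-2}(f_{\varphi,l}-T_\varphi)(x_\varphi+\rho t)-\frac{d_l}2t^2\bigr|\le\zeta$.
* **(S2)** For each fan $\varphi$, each $f\in\mathcal C$ that is not a member of $\varphi$, and $|t|\le1/\zeta$: $\ \rho^{-2}(f-T_\varphi)(x_\varphi+\rho t)\ge1/\zeta$.
* **(S3)** For all fans $\varphi\ne\psi$: $\ |y_\varphi-T_\psi(x_\varphi)|<\frac D2(x_\varphi-x_\psi)^2$ and $|s_\varphi-s_\psi|<D|x_\varphi-x_\psi|$.
* **(S4)** For all fans $\varphi\ne\psi$: $\ |x_\varphi-x_\psi|\ge\rho/\zeta$.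

In words: under a magnifying glass at a fan (abscissas scaled by $\rho$, heights above the line $T_\varphi$ by $\rho^2$) the members look like the parabolas $\frac{d_l}2t^2$ through the origin, and everything else is out of sight above. The scaling $(\rho,\rho^2)$ and the subtraction of a line leave second derivatives unchanged, so the curvatures $d_l$ can be kept through all magnifications. Condition (S3) says that the points and slopes of the fans behave as if they were sampled from one function with second derivative below $D$ in absolute value. Condition (S4) keeps the magnifying glasses apart.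

If there are $N$ fans, each has one member of each color and each function is in $2^k$ fans, so there are $N/2^k$ functions of each color and $|\mathcal C|=mN/2^k$.

**Examples.** These will also start the induction.

*One fan, $k=0$.* Take the fan $(0,0,0)$ with members $f_l=\frac{d_l}2x^2+x^4$, $1\le l\le m$. Since $\rho^{-2}f_l(\rho t)=\frac{d_l}2t^2+\rho^2t^4$, (S1) holds as soon as $\rho^2\le\zeta^5$. The other conditions are vacuous.

*One function, $m=1$, $k\ge1$.* Take $f=\frac{d_1}2x^2+x^4$. Let $r>0$ satisfy $12r^2<D-d_1$ and $6r^2/\zeta^2\le\zeta/2$. Choose $2^k$ distinct points $x_\varphi\in(0,r)$ and the fans $(x_\varphi,f(x_\varphi),f'(x_\varphi))$, each with the member $f$. On $[0,r]$ we have $0<f''=d_1+12x^2<D$, so Taylor's formula and the mean value theorem give (S3). Expanding $f$ at $x_\varphi$,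
$$\rho^{-2}(f-T_\varphi)(x_\varphi+\rho t)-\tfrac{d_1}2t^2=6x_\varphi^2t^2+4x_\varphi\rho t^3+\rho^2t^4 .$$
For $|t|\le1/\zeta$ the first term is at most $\zeta/2$ and the rest is at most $4r\rho\zeta^{-3}+\rho^2\zeta^{-4}\le\zeta/2$ for small $\rho$, which is (S1). (S4) holds for small $\rho$, and (S2) is vacuous.

**Reflection.** Replacing every $f(x)$ by $f(-x)$ and every fan $(x_\varphi,y_\varphi,s_\varphi)$ by $(-x_\varphi,y_\varphi,-s_\varphi)$ turns a system into a system with the same parameters and scale: the new line is $T_\varphi(-x)$, so (S1) and (S2) hold with $t$ replaced by $-t$, and (S3), (S4) do not change.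

Define $N_0(m)=1$, $N_k(1)=2^k$, and
$$N_k(m)=2M\,N_{k-1}(M),\quad M=N_k(m-1)\qquad(k\ge1,\ m\ge2). \tag{2}$$

**Proposition 5.** For all $k\ge0$, $m\ge1$, $0<d_1<\dots<d_m<D$ and $\zeta\in(0,1)$ there is a $(k;d_1,\dots,d_m;D;\zeta)$-system with exactly $N_k(m)$ fans.

We prove it by induction on $k$, and for fixed $k$ on $m$, always for all values of the real parameters. The two examples settle $k=0$ (one fan) and $m=1$ ($2^k$ fans). From now on $k\ge1$, $m\ge2$, and $d_1<\dots<d_m<D$ and $\zeta$ are given.

## 6. Planting one system in the windows of another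

The order of the choices matters:
$$\zeta'\ \to\ S'\ (\text{with scale }\rho')\ \to\ \theta\ \to\ \zeta^*\ \to\ S^*\ (\text{with scale }\rho^*).$$
One cannot fix both systems first and glue afterwards. The curvatures required of $S^*$ depend on $S'$ and $\theta$, and the error in (S1) for $S^*$ has to be small compared with $\theta^2\rho'^2$, where $\rho'$ is known only once $S'$ exists.

**Step 1: the small system $S'$.** *This step chooses the family to be planted, with a curvature bound $D'$ that leaves room below $d_m$.* Put $D'=\frac12(d_{m-1}+d_m)$, so $d_{m-1}<D'<d_m$. Choose $\zeta'>0$ with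
$$\zeta'\le\zeta,\qquad\kappa:=\frac{\zeta'}\zeta\le\frac{d_m-D'}{12d_m},\qquad\zeta'^2\le\zeta\,\frac{d_m-D'}{16}.$$
By induction on $m$ there is a $(k;d_1,\dots,d_{m-1};D';\zeta')$-system $S'$ with $M=N_k(m-1)$ fans. Write its fans as $(\xi_i,\eta_i,\sigma_i)$, $1\le i\le M$, its lines as $T'_i(\xi)=\eta_i+\sigma_i(\xi-\xi_i)$, its members as $g_{i,l}$ ($l<m$) and its scale as $\rho'$. The $g$ in $S'$ are finitely many quartics with positive leading coefficients, so we can fix $c>0$ and $R_0$ with $g(\xi)\ge c\,\xi^4$ for all $|\xi|\ge R_0$ and all $g$ in $S'$.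

**Step 2: parabolas tangent to the planted fans, and the choice of $\theta$.** *This step finds, for each fan $i$ of $S'$, an even parabola that touches the planted fan $i$, and makes the curvatures of these parabolas distinct and close to $d_m$.* We plant $S'$ near $t=1$ by $t=1+\theta\xi$ and by replacing a height $\eta$ over $\xi$ with $d_m\theta\xi+\theta^2\eta$. Fan $i$ then sits at abscissa $t_i$ and height $u_i$, and its line has slope $w_i$ in $t$, where
$$t_i=1+\theta\xi_i,\quad u_i=d_m\theta\xi_i+\theta^2\eta_i,\quad w_i=d_m+\theta\sigma_i.$$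
Put also
$$d_i^*=\frac{w_i}{t_i},\qquad h_i=u_i-\tfrac12w_it_i .$$
The parabola $\frac{d_i^*}2t^2+h_i$ has slope $d_i^*t_i=w_i$ and value $\frac12w_it_i+h_i=u_i$ at $t_i$, so
$$\tfrac{d_i^*}2t^2+h_i=u_i+w_i(t-t_i)+\tfrac{d_i^*}2(t-t_i)^2. \tag{3}$$
(In Section 4: $d_m=4$, $\theta=1$, $g=\xi^2+\xi^4$, fans at $\xi=0$ and $\xi=\frac14$.)

As $\theta\to0$: $t_i\to1$, $u_i\to0$, $w_i\to d_m$, $d_i^*\to d_m$, and $\frac d{d\theta}d_i^*\big|_{\theta=0}=\sigma_i-d_m\xi_i$. These derivatives are pairwise distinct: the $\xi_i$ are distinct by (S4), and by (S3) $|\sigma_i-\sigma_{i'}|<D'|\xi_i-\xi_{i'}|<d_m|\xi_i-\xi_{i'}|$ for $i\ne i'$. So for all small $\theta>0$ the $d_i^*$ are pairwise distinct. Hence, for all sufficiently small $\theta>0$, the following hold for all $i$; fix such a $\theta$.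

* **($\theta$1)** $\theta|\xi_i|\le\frac14$, $\ \theta(|\xi_i|+\rho'/\zeta)\le\frac12$, $\ \theta|\sigma_i|\le\frac{d_m}2$, $\ |u_i|\le d_m$.
* **($\theta$2)** The $d_i^*$ are positive, pairwise distinct, and $|d_i^*-d_m|\le\min\{\frac{d_m-D'}4,\ \zeta^3,\ \frac{D-d_m}4\}$.
* **($\theta$3)** $\theta\rho'\le\zeta$.
* **($\theta$4)** $\frac3{2\theta}\ge R_0$ and $\frac c{\theta^2}\left(\frac32\right)^4-6d_m\ge\theta^2\rho'^2/\zeta$.
* **($\theta$5)** For all $i,i'$ (also $i=i'$), with $(t,u,w)=(t_i,u_i,w_i)$ and $(\bar t,\bar u,\bar w)=(-t_{i'},u_{i'},-w_{i'})$: $|u-\bar u-\bar w(t-\bar t)|<\frac D2(t-\bar t)^2$, the same with the two triples exchanged, and $|w-\bar w|<D|t-\bar t|$.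

Only ($\theta$5) needs a word. As $\theta\to0$ we have $t-\bar t\to2$. In the first inequality and in its exchanged form the left side tends to $2d_m$ and the right side to $2D$; in the last one the left side tends to $2d_m$ and the right side to $2D$. Since $d_m<D$ and there are finitely many inequalities, they hold for small $\theta$.

From ($\theta$1) and ($\theta$2) we record
$$t_i\in[\tfrac34,\tfrac54],\quad 0<w_i\le\tfrac32d_m,\quad |h_i|\le d_m+\tfrac12\cdot\tfrac32\cdot\tfrac54\,d_m\le2d_m,\quad d_i^*\le2d_m .$$
Put $D^*=\frac12(d_m+D)$. By ($\theta$2), $\max_id_i^*<D^*<D$. Renumber the fans of $S'$ so that $d_1^*<\dots<d_M^*$.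

**Step 3: the large system $S^*$.** *This step chooses the windows, with a tolerance so fine that the planted copies of $S'$ are not disturbed.* Choose $\zeta^*>0$, depending only on $S',\theta,\zeta,D,d_m$, such that

* **($\zeta$1)** $\zeta^*\le\frac1{10}$ and $\zeta^*\le\frac12\zeta\theta^2\rho'^2$;
* **($\zeta$2)** $\frac1{\zeta^*}\ge5d_m+\theta^2\rho'^2/\zeta$;
* **($\zeta$3)** for all real $r$ with $|r|\ge1/\zeta^*$: $\ |r|\ge2\theta R_0$ and
$$\tfrac{c\,r^4}{16\theta^2}-2d_m|r|-\tfrac{D^*}2r^2-\tfrac32D^*|r|-3d_m\ge\theta^2\rho'^2/\zeta,$$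
$$\tfrac{D^*}2r^2+\tfrac54D^*|r|+2d_m+\tfrac32d_m\bigl(|r|+\tfrac52\bigr)<\tfrac D2\bigl(|r|-\tfrac52\bigr)^2,$$
$$D^*|r|+3d_m<D\bigl(|r|-\tfrac52\bigr).$$

The inequalities in ($\zeta$3) hold for all large $|r|$: moving everything to the larger side gives polynomials in $|r|$ with leading coefficients $\frac c{16\theta^2}$, $\frac{D-D^*}2$ and $D-D^*$, all positive. So such a $\zeta^*$ exists.

By induction on $k$ there is a $(k-1;d_1^*,\dots,d_M^*;D^*;\zeta^*)$-system $S^*$ with $N^*=N_{k-1}(M)$ fans $j=(x_j,y_j,s_j)$. Write its lines as $T_j$, its members as $f^*_{j,i}$ ($1\le i\le M$) and its scale as $\rho^*$. Note that the colors of $S^*$ are the *fans* of $S'$.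

**Step 4: the new system.** *This step defines the new functions and fans and counts them.* The functions are the following.

* For each $f^*$ in $S^*$ of color $i$, the function $f^*+\rho^{*2}h_i$, of **new color $m$**. The shift depends only on the old color $i$.
* For each fan $j$ of $S^*$, each sign $\pm$ and each $g$ in $S'$, the function
$$g^{j,\pm}(x)=T_j(x)+\rho^{*2}V_g(\pm t),\quad t=\frac{x-x_j}{\rho^*},\quad V_g(z)=d_m(z-1)+\theta^2g\Bigl(\frac{z-1}\theta\Bigr),$$
which keeps the color of $g$ (at most $m-1$).

All of them lie in $\mathcal P$: adding a constant does not matter, and $V_g(\pm t)$ is a quartic whose leading coefficient is that of $g$ divided by $\theta^2$. The fans are $\Phi=(i,j,\pm)$, $1\le i\le M$, with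
$$x_\Phi=x_j\pm\rho^*t_i,\qquad y_\Phi=T_j(x_\Phi)+\rho^{*2}u_i,\qquad s_\Phi=s_j\pm\rho^*w_i,$$
and members $g^{j,\pm}_{i,l}$ ($l<m$) and $f^*_{j,i}+\rho^{*2}h_i$. The scale is $\rho=\theta\rho^*\rho'$.

There are $2MN^*=N_k(m)$ fans, by (2). The function $g^{j,\pm}$ is a member of exactly $2^k$ fans, namely $(i,j,\pm)$ for the $2^k$ fans $i$ of $S'$ containing $g$. The function $f^*+\rho^{*2}h_i$ is a member of exactly $2\cdot2^{k-1}=2^k$ fans, namely $(i,j,\pm)$, both signs, for the $2^{k-1}$ fans $j$ of $S^*$ containing $f^*$. It remains to verify (S1)–(S4).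

**Step 5: symmetry.** *This step halves the work.* Replace $S^*$ by its reflection, keeping $S'$ and $\theta$. A fan $j$ becomes $(-x_j,y_j,-s_j)$ with line $T_j(-x)$, and the function built from it with sign $\pm$ is
$$T_j(-x)+\rho^{*2}V_g\bigl(\pm(x+x_j)/\rho^*\bigr)=g^{j,\mp}(-x);$$
the fans built from it are at $-x_j\pm\rho^*t_i=-(x_j\mp\rho^*t_i)$, with slopes $-s_j\pm\rho^*w_i=-(s_j\mp\rho^*w_i)$ and unchanged heights. So the new system is replaced by its reflection with the signs exchanged. The choice of $\zeta^*$ did not depend on $S^*$, and the reflected $S^*$ is again a system with the same parameters. Hence in (S1) and (S2), and in (S3) for two fans with the same $j$ and equal signs, it suffices to treat sign $+$.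

**Step 6: formulas in the window.** *This step expresses everything near a fan $\Phi=(i,j,+)$ in the coordinates $t=(x-x_j)/\rho^*$ and $t=1+\theta\xi$.* Since $x-x_\Phi=\rho^*(t-t_i)$,
$$T_\Phi=T_j+\rho^{*2}\bigl(u_i+w_i(t-t_i)\bigr).$$
For every $i'$,
$$u_{i'}+w_{i'}(t-t_{i'})=d_m\theta\xi_{i'}+\theta^2\eta_{i'}+(d_m+\theta\sigma_{i'})\theta(\xi-\xi_{i'})=d_m\theta\xi+\theta^2T'_{i'}(\xi). \tag{4}$$
The point $x_\Phi+\rho\tau$ corresponds to $t=t_i+\theta\rho'\tau$, that is, $\xi=\xi_i+\rho'\tau$. From now on $|\tau|\le1/\zeta$. Then $|\xi-\xi_i|\le\rho'/\zeta$, so ($\theta$1) gives $t\in[\frac12,\frac32]$ and $|t-t_i|\le\frac34$, hence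
$$|u_i+w_i(t-t_i)|\le d_m+\tfrac32d_m\le3d_m. \tag{5}$$
For $g$ in $S'$ we have $V_g(t)=d_m\theta\xi+\theta^2g(\xi)$, so (4) yields
$$\rho^{*-2}(g^{j,+}-T_\Phi)=\theta^2\bigl(g(\xi)-T'_i(\xi)\bigr). \tag{6}$$
For the members of $j$ in $S^*$: as $|t|\le\frac32\le1/\zeta^*$, (S1) for $S^*$ says $\rho^{*-2}(f^*_{j,i'}-T_j)=\frac{d^*_{i'}}2t^2+e$ with $|e|\le\zeta^*$. Adding $h_{i'}$, using (3) with $t-t_{i'}=\theta(\xi-\xi_{i'})$, and using (4) for $i'$ and for $i$, we get for every $i'$
$$\rho^{*-2}\bigl(f^*_{j,i'}+\rho^{*2}h_{i'}-T_\Phi\bigr)=\theta^2\Bigl[T'_{i'}(\xi)-T'_i(\xi)+\tfrac{d^*_{i'}}2(\xi-\xi_{i'})^2\Bigr]+e,\qquad|e|\le\zeta^*. \tag{7}$$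

**Step 7: condition (S1).** *We check that members look like the right parabolas.* Recall $\rho=\theta\rho^*\rho'$. For $l<m$, (6) gives
$$\rho^{-2}(g^{j,+}_{i,l}-T_\Phi)(x_\Phi+\rho\tau)=\rho'^{-2}(g_{i,l}-T'_i)(\xi_i+\rho'\tau),$$
and (S1) for $S'$ applies since $|\tau|\le1/\zeta\le1/\zeta'$; the deviation from $\frac{d_l}2\tau^2$ is at most $\zeta'\le\zeta$. For color $m$, (7) with $i'=i$ gives the value $\frac{d_i^*}2\tau^2+\frac e{\theta^2\rho'^2}$. It deviates from $\frac{d_m}2\tau^2$ by at most
$$\frac{|d_i^*-d_m|}{2\zeta^2}+\frac{\zeta^*}{\theta^2\rho'^2}\le\frac\zeta2+\frac\zeta2=\zeta$$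
by ($\theta$2) and ($\zeta$1).

**Step 8: condition (S2).** *We check that every non-member $f$ of $\Phi$ is high, that is, $\rho^{*-2}(f-T_\Phi)\ge\theta^2\rho'^2/\zeta$ at $x_\Phi+\rho\tau$.* There are five kinds of non-members.

(a) *A function of the same planted copy:* $f=g^{j,+}$ with $g$ not a member of fan $i$ in $S'$. By (6) and (S2) for $S'$ the left side is at least $\theta^2\rho'^2/\zeta'\ge\theta^2\rho'^2/\zeta$.

(b) *A parabola belonging to another planted fan:* $f=f^*_{j,i'}+\rho^{*2}h_{i'}$ with $i'\ne i$. This is where (S3) with $D'<d_m$ is needed: over $\xi_i$, the parabola of curvature about $d_m$ tangent at $\xi_{i'}$ rises faster than the fans of $S'$ can separate. Put $\Delta=\xi_{i'}-\xi_i$ and $s=\xi-\xi_i$. By (S4) for $S'$, $|\Delta|\ge\rho'/\zeta'$, so $|s|\le\rho'/\zeta=\kappa\rho'/\zeta'\le\kappa|\Delta|$ and $(\xi-\xi_{i'})^2=(s-\Delta)^2\ge(1-\kappa)^2\Delta^2$. By (S3) for $S'$,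
$$T'_{i'}(\xi)-T'_i(\xi)=\bigl[T'_{i'}(\xi_i)-\eta_i\bigr]+(\sigma_{i'}-\sigma_i)s\ge-\tfrac{D'}2\Delta^2-D'\kappa\Delta^2 .$$
So the bracket in (7) is at least $\frac{\Delta^2}2\bigl[d^*_{i'}(1-\kappa)^2-D'-2D'\kappa\bigr]$. Here $d^*_{i'}(1-\kappa)^2\ge d^*_{i'}-2\kappa d^*_{i'}\ge d^*_{i'}-4\kappa d_m$, also $D'\le d_m$, and $d^*_{i'}-D'\ge\frac34(d_m-D')$ by ($\theta$2). With $\kappa\le\frac{d_m-D'}{12d_m}$ the bracket in (7) is at least
$$\tfrac{\Delta^2}2\bigl[\tfrac34(d_m-D')-6d_m\kappa\bigr]\ge\tfrac{d_m-D'}8\Delta^2\ge\tfrac{d_m-D'}{8\zeta'^2}\rho'^2\ge\tfrac{2\rho'^2}\zeta .$$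
Since $|e|\le\zeta^*\le\theta^2\rho'^2/\zeta$, the right side of (7) is at least $\theta^2\rho'^2/\zeta$.

(c) *A function of the mirrored copy:* $f=g^{j,-}$. Here the quartic growth enters. We have $f=T_j+\rho^{*2}V_g(z)$ with $z=-t\in[-\frac32,-\frac12]$, so $\frac32\le|z-1|\le\frac52$ and $|z-1|/\theta\ge\frac3{2\theta}\ge R_0$ by ($\theta$4). Hence $V_g(z)\ge-\frac52d_m+c\,\theta^{-2}\left(\frac32\right)^4$, and with (5) and ($\theta$4)
$$\rho^{*-2}(f-T_\Phi)\ge c\,\theta^{-2}\left(\tfrac32\right)^4-6d_m\ge\theta^2\rho'^2/\zeta .$$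

(d) *A function of $S^*$ that does not pass through window $j$:* $f=f^*+\rho^{*2}h_{i'}$ with $f^*$ of color $i'$, not a member of $j$. By (S2) for $S^*$, $|h_{i'}|\le2d_m$, (5) and ($\zeta$2), $\rho^{*-2}(f-T_\Phi)\ge\frac1{\zeta^*}-2d_m-3d_m\ge\theta^2\rho'^2/\zeta$.

(e) *A function planted in another window:* $f=g^{j',\pm}$ with $j'\ne j$. Put $r=(x_j-x_{j'})/\rho^*$; by (S4) for $S^*$, $|r|\ge1/\zeta^*\ge10$. Now $f=T_{j'}+\rho^{*2}V_g(z)$ with $z=\pm(r+t)$ and $|t|\le\frac32$, so
$$\tfrac{|r|}2\le|r|-\tfrac52\le|z-1|\le|r|+\tfrac52\le2|r| .$$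
By ($\zeta$3), $\frac{|z-1|}\theta\ge\frac{|r|}{2\theta}\ge R_0$, so $V_g(z)\ge-2d_m|r|+\theta^2c\left(\frac{|r|}{2\theta}\right)^4=-2d_m|r|+\frac{c\,r^4}{16\theta^2}$. By (S3) for $S^*$, at $x=x_j+\rho^*t$,
$$\rho^{*-2}(T_{j'}-T_j)(x)=\rho^{*-2}\bigl[T_{j'}(x_j)-y_j+(s_{j'}-s_j)\rho^*t\bigr]\ge-\tfrac{D^*}2r^2-\tfrac32D^*|r| .$$
With (5) and the first inequality of ($\zeta$3),
$$\rho^{*-2}(f-T_\Phi)\ge\tfrac{c\,r^4}{16\theta^2}-2d_m|r|-\tfrac{D^*}2r^2-\tfrac32D^*|r|-3d_m\ge\theta^2\rho'^2/\zeta .$$

These cases exhaust the non-members: a function $g^{j'',\pm}$ is in (e), (c), (a) or is a member; a function coming from $S^*$ is in (d), (b) or is a member.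

**Step 9: condition (S3).** *We check that the new fans still behave like samples of a function with second derivative below $D$.* Let $\Phi\ne\Psi$.

*Same $j$, both signs $+$:* $\Phi=(i,j,+)$, $\Psi=(i',j,+)$, $i\ne i'$. By (4) at $\xi=\xi_i$ for $i'$ and for $i$,
$$y_\Phi-T_\Psi(x_\Phi)=\rho^{*2}\bigl(u_i-u_{i'}-w_{i'}(t_i-t_{i'})\bigr)=\rho^{*2}\theta^2\bigl(\eta_i-T'_{i'}(\xi_i)\bigr).$$
Also $|x_\Phi-x_\Psi|=\rho^*\theta|\xi_i-\xi_{i'}|$ and $|s_\Phi-s_\Psi|=\rho^*\theta|\sigma_i-\sigma_{i'}|$. So (S3) follows from (S3) for $S'$ and $D'<D$.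

*Same $j$, opposite signs.* After division by $\rho^{*2}$ and by $\rho^*$, respectively, the inequalities are exactly ($\theta$5).

*Different $j\ne j'$*, with $\Phi$ at $j$, $\Psi$ at $j'$, and $r=(x_j-x_{j'})/\rho^*$. Write $x_\Phi=x_j+\rho^*t_\Phi$, $s_\Phi=s_j+\rho^*w_\Phi$, $y_\Phi=T_j(x_\Phi)+\rho^{*2}u_\Phi$ with signed $t_\Phi,w_\Phi$, and similarly for $\Psi$ with $j'$. Then $|t_\Phi|,|t_\Psi|\le\frac54$, $|w_\Phi|,|w_\Psi|\le\frac32d_m$, $|u_\Phi|,|u_\Psi|\le d_m$, and, since $(x_\Phi-x_{j'})/\rho^*=r+t_\Phi$,
$$y_\Phi-T_\Psi(x_\Phi)=(T_j-T_{j'})(x_\Phi)+\rho^{*2}\bigl(u_\Phi-u_\Psi-w_\Psi(r+t_\Phi-t_\Psi)\bigr).$$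
By (S3) for $S^*$ its absolute value is at most $\rho^{*2}\bigl[\frac{D^*}2r^2+\frac54D^*|r|+2d_m+\frac32d_m(|r|+\frac52)\bigr]$. Also $|s_\Phi-s_\Psi|\le\rho^*(D^*|r|+3d_m)$ and $|x_\Phi-x_\Psi|=\rho^*|r+t_\Phi-t_\Psi|\ge\rho^*(|r|-\frac52)$. So both inequalities of (S3) follow from the second and third inequalities of ($\zeta$3).

**Step 10: condition (S4).** *We check that the new fans are far apart on the scale $\rho=\theta\rho^*\rho'$.* Same $j$ and sign: $|x_\Phi-x_\Psi|=\rho^*\theta|\xi_i-\xi_{i'}|\ge\rho^*\theta\rho'/\zeta'\ge\rho/\zeta$. Same $j$, opposite signs: $|x_\Phi-x_\Psi|=\rho^*(t_i+t_{i'})\ge\frac32\rho^*\ge\rho/\zeta$ by ($\theta$3). Different $j$: $|x_\Phi-x_\Psi|\ge\rho^*(\frac1{\zeta^*}-\frac52)\ge\rho^*\ge\rho/\zeta$, by ($\zeta$1) and ($\theta$3). This completes the proof of Proposition 5. $\blacksquare$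

## 7. The number of fans against the Ackermann function

We shall use two-color systems, in which $n=2N_k(2)/2^k$ functions produce $2N_k(2)=n2^k$ changes. To compare $2^k$ with $2^{\alpha(n)}$ we need an upper bound for $N_k(2)$. For orientation: $N_1(1)=2$ and $N_1(m)=2N_1(m-1)$, so $N_1(m)=2^m$; then $N_2(1)=4$, $N_2(2)=8N_1(4)=128$, $N_2(3)=256\cdot2^{128}$.

**Facts on $A$.** (i) $A_k(m)\ge2m$ and $A_k$ is strictly increasing. (ii) $A_k(m)\ge2^m$ for $k\ge2$. (iii) $A_{k+1}(m)\ge A_k(m)$.

*Proof.* (i) and (ii) by induction on $k$. The case $k=1$ of (i) is clear. For $k\ge2$ and $m\ge2$, (i) for $k-1$ gives $A_k(m)=A_{k-1}(A_k(m-1))\ge2A_k(m-1)$, and $A_k(1)=2$; so $A_k$ is strictly increasing and $A_k(m)\ge2^m\ge2m$. (iii) Equality holds at $m=1$. For $m\ge2$, $A_{k+1}(m)=A_k(A_{k+1}(m-1))\ge A_k(2m-2)\ge A_k(m)$. $\blacksquare$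

**Lemma 6.** $N_k(m)\le A_{k+2}(2m+k)$ for all $k\ge0$, $m\ge1$.

*Proof.* Induction on $k$, then on $m$. For $k=0$ the left side is $1$. For $m=1$, (ii) gives $2^k\le2^{k+2}\le A_{k+2}(k+2)$. Let $k\ge1$, $m\ge2$, $M=N_k(m-1)$ and $B=A_{k+2}(2m-2+k)$, so $M\le B$ by induction.

*First we absorb the factor $2M$.* For $z\ge1$ we have $A_{k+1}(z+1)=A_k(A_{k+1}(z))\ge2A_{k+1}(z)$. Since $2M\le2^M$ for every integer $M\ge1$,
$$N_k(m)=2M\,N_{k-1}(M)\le2^MA_{k+1}(2M+k-1)\le A_{k+1}(3M+k-1)\le A_{k+1}(3B+k-1).$$

*Then we absorb the argument.* By (ii), $B\ge2^{2m-2+k}\ge2^{k+2}\ge8$. So $k-1\le B$ and $3B+k-1\le4B\le2^B\le A_{k+1}(B)$. Therefore, applying the recursion of $A_{k+2}$ twice,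
$$N_k(m)\le A_{k+1}(A_{k+1}(B))=A_{k+1}(A_{k+2}(2m-1+k))=A_{k+2}(2m+k).\qquad\blacksquare$$

For $k\ge1$ put $n_k=2^{1-k}N_k(2)$. Since $N_k(1)=2^k$, (2) gives $N_k(2)=2^{k+1}N_{k-1}(2^k)$, so
$$n_k=4N_{k-1}(2^k),\qquad n_1=4 .$$
By (2), $N_{k-1}$ is nondecreasing in $m$ (for $k=1$ it is constant), and $N_{k-1}(1)=2^{k-1}$, so $n_k\ge4\cdot2^{k-1}\to\infty$. By Lemma 6 and (iii),
$$n_k\le N_k(2)\le A_{k+2}(k+4)\le A_{k+4}(k+4)=A(k+4).$$

## 8. Harvesting breakpoints: proof of Proposition 3

**Step 1.** *We obtain $n_k$ quartics, $k\ge1$, with $n_k2^k$ changes.* Take a $(k;2,4;5;\frac1{100})$-system with $N=N_k(2)$ fans, which Proposition 5 provides; it has $2N/2^k=n_k$ functions. Lower all functions of color $2$ by $\rho^2$. At a fan $\varphi$ look at the points $x_\varphi+\rho t$ with $t\in\{-2,0,2\}$. There the values of $\rho^{-2}(f-T_\varphi)$ are within $0.01$ of $t^2$ for the member of color $1$, within $0.01$ of $2t^2-1$ for the member of color $2$, and at least $99$ for all other functions. At $t=\pm2$ these are about $4$ and $7$, so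 the color-$1$ member is the unique minimum; at $t=0$ they are about $0$ and $-1$, so the color-$2$ member is the unique minimum. By (S4) the abscissas of fans differ by at least $100\rho$, so the intervals $[x_\varphi-2\rho,x_\varphi+2\rho]$ are disjoint. Each fan gives two changes, so the family is $2N$-certified, and $2N=n_k2^k$. Every function is a member of some fan, hence is the unique minimizer at some sample point; in particular the functions are distinct.

**Step 2.** *We pass to all $n\ge4$.* Since $n_1=4$ and $n_k\to\infty$, there is a maximal $k\ge1$ with $n_k\le n$. Put $q=\lfloor n/n_k\rfloor\ge1$. Then $2q\ge q+1>n/n_k$, so $qn_k>n/2$. Let $f_1,\dots,f_{n_k}$ be the family of Step 1, with its minimal values at the sample points bounded by $Y$ in absolute value. For $p=1,\dots,q$ use the copies $x\mapsto f_i((x-p)/\varepsilon)$. For small $\varepsilon$ the sample points of copy $p$ lie in $(p-\frac14,p+\frac14)$. There all functions of the other copies exceed $Y$, because their arguments have absolute value at least $\frac3{4\varepsilon}$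 and $f_i(z)\to\infty$ as $|z|\to\infty$. Finally add the $n-qn_k$ polynomials $x^4+Y+i$, $i=1,2,\dots$, which exceed $Y$ everywhere and are distinct from each other. Each copied function is the unique minimizer of the whole family at some sample point, so all $n$ functions are distinct. They lie in $\mathcal P$ and are $B$-certified with
$$B\ge qn_k2^k\ge n2^{k-1}.$$

**Step 3.** *We compare $k$ with $\alpha(n)$.* By maximality of $k$, $n<n_{k+1}\le A(k+5)$, so $\alpha(n)\le k+5$ and $B\ge n2^{k-1}\ge n2^{\alpha(n)-6}=\frac1{64}n2^{\alpha(n)}$. $\blacksquare$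

This proves Proposition 3, and with Lemma 4 also Theorem 1: the constant $c=\frac1{64}$ has the required property.

## 9. Polynomials of degree four and total hyperbolas: proof of Theorem 2

**(a)** The lower bound is Proposition 3. For the upper bound, two distinct polynomials of degree $\le4$ meet in at most $4$ points, so the envelope sequence is a $DS(n,4)$-sequence, and $\lambda_4(n)=\Theta(n2^{\alpha(n)})$.

**(b), upper bound.** *We show that only graphs over all of $\mathbb R$ matter.* In the equation of a total hyperbola the coefficient of $y^2$ is a constant. It is nonzero, since otherwise no vertical line would meet the curve in exactly two points. Every vertical line meets the curve in two points, so the discriminant in $y$ is positive for all $x$, and the lower points form the graph of a continuous function on $\mathbb R$. Only these lower arcs can attain the envelope. Two distinct nondegenerate conics meet in at most $4$ points, so the envelope sequence is a $DS(n,4)$-sequence, of length at most $\lambda_4(n)=O(n2^{\alpha(n)})$.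

**(b), lower bound.** *We repeat the transfer of Section 3 with the hyperbola $y^2-x^2=1$ in place of the parabola.* Take the polynomials of Proposition 3, translated in the variable so that all sample points are positive, and write $f_i(t)=\sum_{r=0}^4c_{i,r}t^r$. Let
$$K_i(x,y)=c_{i,4}(x-y)^2+c_{i,3}(x-y)+c_{i,2}-c_{i,1}(x+y)+c_{i,0}(x+y)^2,$$
$$H_i:\quad y^2-x^2-1+\varepsilon K_i(x,y)=0 .$$

*$H_i$ is a total hyperbola for small $\varepsilon>0$.* The matrix of $y^2-x^2-1$ has determinant $1$, so $H_i$ is nondegenerate for small $\varepsilon$; its quadratic part is close to $y^2-x^2$, hence indefinite, so $H_i$ is a hyperbola. As a quadratic in $y$ its leading coefficient is close to $1$. Its discriminant is a polynomial of degree $\le2$ in $x$ with coefficients close to those of $4x^2+4$. A polynomial $px^2+qx+s$ with $p,s$ close to $4$ and $q$ close to $0$ has $p>0$ and $q^2<4ps$, so it is positive for all $x$. Hence $H_i$ is total.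

*The lower branch sees $f_i$.* On $y_0=-\sqrt{1+x^2}$ put $x=\frac12\left(t-\frac1t\right)$, $t>0$. This is an increasing bijection $(0,\infty)\to\mathbb R$, and $y_0=-\frac12\left(t+\frac1t\right)$. Then $x-y_0=t$ and $x+y_0=-\frac1t$, so
$$K_i(x,y_0)=c_{i,4}t^2+c_{i,3}t+c_{i,2}+c_{i,1}t^{-1}+c_{i,0}t^{-2}=t^{-2}f_i(t).$$
The lower root $y_i$ of $H_i$ depends smoothly on $(x,\varepsilon)$ near $\varepsilon=0$. Differentiating the equation of $H_i$ in $\varepsilon$ at $\varepsilon=0$ gives $2y_0\,\partial_\varepsilon y_i+K_i(x,y_0)=0$, so, locally uniformly in $x$,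
$$y_i(x)=-\sqrt{1+x^2}+\varepsilon\,\frac{t^{-2}f_i(t)}{2\sqrt{1+x^2}}+O(\varepsilon^2). \tag{8}$$

*Breakpoints.* The factor $t^{-2}/(2\sqrt{1+x^2})$ is positive and does not depend on $i$. So by (8), for small $\varepsilon$, the unique minimizers among the $y_i$ at the transformed sample points are the same as among the $f_i$, and $t\mapsto x$ preserves their order. The $H_i$ are distinct for small $\varepsilon$, because for $i\ne j$ the polynomials $f_i,f_j$ differ at some $t>0$. The $y_i$ are continuous on $\mathbb R$, and the lowest points of the hyperbolas are exactly these graphs. So the envelope has at least $B\ge\frac1{64}n2^{\alpha(n)}$ breakpoints. $\blacksquare$
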